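\title{The height of a knotoid equals the virtual crossing number of its closure}

\begin{abstract}
The height of a knotoid in $S^2$ is the least number of strands that an arc joining its two endpoints must cross, minimized over all diagrams. Joining the endpoints by an arc with virtual crossings gives a virtual knot, the virtual closure. We prove that the virtual crossing number of the virtual closure equals the height. The closure is represented by a knot in a thickened torus, and counting the points in which top-to-bottom annuli meet this knot defines a norm on the first homology of the torus, which we compute. By duality, every virtual diagram of the closure then carries two flows of capacity one whose intersection number is twice the height, while each virtual crossing contributes at most two to that number.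
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{knotoid diagram} in $S^2$ is an immersed arc $[0,1]\to S^2$ whose only singularities are finitely many transverse double points, each carrying over/under information. The images of $0$ and $1$ are the \emph{tail} and the \emph{head}. They may lie in any regions of the diagram, and the diagram is oriented from tail to head. A \emph{knotoid} is an equivalence class of such diagrams under isotopy of $S^2$ and the Reidemeister moves $\Omega_1,\Omega_2,\Omega_3$, performed in discs that contain no endpoint. In particular an endpoint may not be pushed over or under a strand; if it could, every diagram would retract along itself to an arc without crossings.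

A \emph{connecting arc} for a diagram $D$ is an arc from the tail to the head that meets $D$, apart from the endpoints, in finitely many transverse points, none of them a double point of $D$. The \emph{height} of $D$ is the least number of such points; these are the crossings created when $D$ is closed to a classical knot diagram by letting the connecting arc pass under everything (the underpass closure). Cutting loops out of a connecting arc does not increase the count, so the minimum is attained by a simple arc. The \emph{height} $h(K)$ of a knotoid $K$ is the minimum of the heights of its diagrams; it is a knotoid invariant (Turaev). It measures how far apart the endpoints are forced to be, and $h(K)=0$ exactly when some diagram has both endpoints in one region.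

A \emph{virtual knot diagram} is an immersed oriented closed curve in $S^2$ with finitely many transverse double points, each of which is either \emph{real}, with over/under information, or \emph{virtual}. A \emph{virtual knot} is an equivalence class of such diagrams under isotopy, the moves $\Omega_1,\Omega_2,\Omega_3$ on real crossings, and the \emph{detour move}, which replaces an arc having only virtual crossings by any other such arc with the same ends. The \emph{virtual crossing number} $\operatorname{vc}(\kappa)$ of a virtual knot $\kappa$ is the least number of virtual crossings in a diagram of $\kappa$. It measures how far $\kappa$ is from being \emph{classical}, that is, from having a diagram without virtual crossings.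

The two theories are linked by the \emph{virtual closure}. Join the head of a knotoid diagram to its tail along a connecting arc and declare every new crossing virtual. By the detour move the result does not depend on the arc, and we obtain a well-defined map $K\mapsto\overline v(K)$ from knotoids in $S^2$ to virtual knots. Closing a diagram of minimal height along a shortest simple connecting arc gives the known inequality
\begin{equation}\label{eq:upper}
\operatorname{vc}(\overline v(K))\le h(K).
\end{equation}
It was conjectured in \cite{Parity} that equality always holds. For $h(K)=0$ this is contained in \eqref{eq:upper}. For $h(K)=1$ it asserts that the closure is not classical. In general it says that nothing is gained by leaving the family of closure diagrams, in which all virtual crossings lie on one arc free of real crossings. This is where the difficulty sits. Most virtual diagrams of $\overline v(K)$ are not closure diagrams: adding virtual kinks in two places separated by real crossings already destroys that form. And a diagram of $\overline v(K)$ that does have this form is the closure of some knotoid, but nothing in the definitions relates that knotoid to $K$. We prove the conjecture.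

\begin{theorem}\label{thm:main}
For every knotoid $K$ in $S^2$, $\operatorname{vc}(\overline v(K))=h(K)$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(1)] The virtual knot $\overline v(K)$ is classical if and only if $h(K)=0$.
\item[(2)] All knotoids in $S^2$ with the same virtual closure have the same height.
\item[(3)] A virtual knot $\kappa$ has $\operatorname{vc}(\kappa)=1$ if and only if $\kappa$ is the virtual closure of a knotoid of height $1$.
\end{enumerate}
\end{corollary}

\begin{proof}
Part (1) follows from Theorem~\ref{thm:main} because a virtual knot is classical exactly when its virtual crossing number is $0$, and (2) is immediate from the theorem. If $h(K)=1$, the theorem gives $\operatorname{vc}(\overline v(K))=1$. Conversely, let $\operatorname{vc}(\kappa)=1$ and take a diagram of $\kappa$ with exactly one virtual crossing. Deleting a small arc of one of the two strands through it leaves a knotoid diagram in $S^2$ whose closure along the deleted arc is the given diagram. By the theorem, the height of this knotoid is $\operatorname{vc}(\kappa)=1$.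
\end{proof}

To prove $\operatorname{vc}(\overline v(K))\ge h(K)$ we need a lower bound that applies to an arbitrary virtual diagram. Section~\ref{sec:surfaces} recalls how virtual knots are described by knots in thickened surfaces. Section~\ref{sec:flows} gives the source of the lower bound, an intersection formula for two flows on a virtual diagram, and works out an example. The existence of suitable flows is dual to a lower bound for the number of points in which certain annuli meet the knot. This number is introduced in Section~\ref{sec:annuli}, shown to behave like a norm on a torus in Section~\ref{sec:torus}, computed for virtual closures in Section~\ref{sec:closure}, and followed through destabilizations in Section~\ref{sec:destab}. Section~\ref{sec:duality} contains the duality argument and the end of the proof.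

Everything is smooth, with corners allowed, and $I=[0,1]$. On an oriented surface the dot denotes the intersection form on $H_1$; a transverse intersection of oriented curves $\Gamma,\Gamma'$ contributes $+1$ to $[\Gamma]\cdot[\Gamma']$ if the directions of $\Gamma$ and $\Gamma'$, in this order, form a positive frame. A simple closed curve on a surface is \emph{essential} if it does not bound a disc, equivalently if it is not null-homotopic.

\section{Virtual knots as knots in thickened surfaces}\label{sec:surfaces}

\subsection{Pairs and destabilization}

A \emph{pair} $(\Sigma,L)$ consists of a closed connected oriented surface $\Sigma$ and an oriented knot $L$ in the interior of $M=\Sigma\times I$. The \emph{top} of $M$ is $\Sigma\times1$ and the \emph{bottom} is $\Sigma\times0$. Pairs are considered up to orientation-preserving homeomorphisms that take top to top, bottom to bottom and knot to knot; isotopies of $M$ are understood to preserve top and bottom. We identify $H_1(M)$ with $H_1(\Sigma)$ by projection. A knot diagram on $\Sigma$ determines a pair: lift it to $M$ with the overcrossing strand nearer the top.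

Let $B\subset M$ be an annulus that is disjoint from $L$ and isotopic to $\beta\times I$ for a simple closed curve $\beta\subset\Sigma$, its \emph{core}. \emph{Destabilization} along $B$ means: cut $M$ along $B$, glue in two copies of $D^2\times I$, and drop a component that does not contain $L$. Applying the isotopy to $L$ as well, we may always assume $B=\beta\times I$; the new surface is then obtained from $\Sigma$ by cutting along $\beta$ and capping with two discs. The destabilization is \emph{inessential} if it only cuts off a ball $D^2\times I$ missing $L$, in which case it returns the same pair. \emph{Stabilization} is the inverse operation. A pair is \emph{irreducible} if it admits only inessential destabilizations.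

The \emph{signed Gauss diagram} of a diagram, on a surface or virtual, is the oriented circle parametrizing it, with one chord for each real crossing that joins its two preimages, is directed from the overcrossing to the undercrossing preimage, and is labeled with the sign of the crossing. We use two theorems from the literature.

\begin{theorem}[\cite{KK,CKS}]\label{thm:corr}
Virtual knots correspond bijectively to pairs $(\Sigma,L)$ up to isotopy, stabilization and destabilization. A diagram on an oriented surface and a virtual diagram with the same signed Gauss diagram represent the same virtual knot.
\end{theorem}

\begin{theorem}[Kuperberg \cite{Kup}]\label{thm:kup}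
Each virtual knot has a unique irreducible representative.
\end{theorem}

A virtual diagram $D\subset S^2$ with at least one real crossing has a canonical representative. Let $G$ be the connected $4$-valent graph whose vertices are the real crossings and whose edges are the arcs of $D$ between consecutive real crossings, oriented along $D$; virtual crossings are ignored. Take a small disc around each real crossing and a thin band along each edge. As an abstract surface their union is an oriented ribbon neighborhood $R$ of $G$, and it comes with an orientation-preserving immersion $\iota\colon R\to S^2$ that is injective except over one small square at each virtual crossing, where two pieces of bands overlap. Capping $\partial R$ with discs gives the \emph{Carter surface} $\Sigma$ of $D$. It carries a diagram with underlying graph $G$ and with the signed Gauss diagram of $D$, and all faces of $G\subset\Sigma$ are discs. A virtual diagram without real crossings represents the trivial knot.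

It will be convenient to destabilize only along nonseparating curves, where the effect on homology is uniform.

\begin{lemma}\label{lem:nonsep}
\begin{enumerate}
\item[(a)] Every pair with $\Sigma=S^2$ is irreducible.
\item[(b)] Every pair is carried to the irreducible representative of its virtual knot by finitely many destabilizations along annuli with nonseparating core.
\item[(c)] A pair $(T,L)$ with $T$ a torus is irreducible if no annulus isotopic to $\beta\times I$ with $\beta$ essential misses $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
On $S^2$ the curve $\beta$ bounds a disc on each side, and the connected set $L$ lies over one of them, so the destabilization cuts off a ball missing $L$. This is (a).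

Let $(\Sigma,L)$ have positive genus and let $\beta\times I$ be the annulus of a destabilization that is not inessential. We claim that some annulus $\beta'\times I$ with $\beta'$ nonseparating misses $L$. If $\beta$ is nonseparating, take $\beta'=\beta$. If $\beta$ is separating and essential, both sides have positive genus, and we take for $\beta'$ a nonseparating curve on the side that does not lie under $L$. If $\beta$ bounds a disc $\Delta$, then $L\subset\Delta\times I$, since otherwise the destabilization would be inessential, and we take for $\beta'$ a nonseparating curve outside $\Delta$. Nonseparating curves are essential, so the claim gives (c). A nonseparating destabilization lowers the genus by one and does not change the virtual knot, so after finitely many of them we reach an irreducible pair, which is the irreducible representative by Theorem~\ref{thm:kup}. This is (b).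
\end{proof}

\subsection{The torus of a knotoid diagram}\label{subsec:torus}

Let $D$ be a diagram of a knotoid $K$ and $\delta$ a simple connecting arc that crosses $D$ in $j$ points. Choose small discs $O_-$ and $O_+$ centered at the tail and the head, each meeting $D$ in one radius and $\delta$ in another. Their complement is an annulus $S$ with boundary circles $\partial_\pm S=\partial O_\pm$. Glue $\partial_+S$ to $\partial_-S$ by a diffeomorphism that reverses the boundary orientations, matches the two ends of $D\cap S$, and matches the two ends of $\delta\cap S$. The result is a torus $T$, oriented from $S^2$. The arc $D\cap S$ closes up to a knot diagram $\hat D$ on $T$, with lift $\hat K\subset T\times I$. It has the signed Gauss diagram of the virtual closure of $D$, so by Theorem~\ref{thm:corr} the pair $(T,\hat K)$ represents $\overline v(K)$.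

Let $c\subset T$ be the image of $\partial S$ and $d\subset T$ the image of $\delta\cap S$. These simple closed curves meet once, and we orient them so that $c\cdot d=1$; then $(c,d)$ is a basis of $H_1(T;\mathbb Z)$, where we use the same letters for curves and classes. The diagram $\hat D$ crosses $c$ once and $d$ in $j$ points. A class $\xi\in H_1(T;\mathbb R)$ is determined by the numbers $a=\xi\cdot c$ and $b=\xi\cdot d$. Using $c\cdot d=1=-d\cdot c$ one finds $\xi=bc-ad$, and hence
\begin{equation}\label{eq:coords}
\xi\cdot(mc+nd)=am+bn,\qquad \xi\cdot\xi'=ab'-a'b,
\end{equation}
where $(a',b')$ are the numbers belonging to $\xi'$.

\section{Flows and virtual crossings}\label{sec:flows}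

Two closed curves on $S^2$ have algebraic intersection number zero. Two closed curves on the Carter surface need not, and the discrepancy can only come from the virtual crossings. This is the source of the lower bound. Let $D$ be a virtual diagram with a real crossing, and let $G$, $R$, $\iota$, $\Sigma$ be as above. A \emph{flow} is a real $1$-cycle $P=\sum_e p_e\,e\in Z_1(G;\mathbb R)$; it has \emph{capacity one} if $|p_e|\le1$ for every edge $e$. At each virtual crossing $v$ order the two branches, let $e,e'$ be the edges of $G$ containing the first and the second branch, and let $\varepsilon_v=\pm1$ be the sign of the frame formed by their directions.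

\begin{lemma}\label{lem:intersection}
For flows $P=\sum p_e\,e$ and $Q=\sum q_e\,e$, the intersection number in $\Sigma$ is
\[
[P]\cdot[Q]=-\sum_v\varepsilon_v\,(p_eq_{e'}-p_{e'}q_e),
\]
where $v$ runs over the virtual crossings of $D$. In particular, if $P$ and $Q$ have capacity one, then $D$ has at least $\frac12|[P]\cdot[Q]|$ virtual crossings.
\end{lemma}

\begin{proof}
Both sides are bilinear and $Z_1(G;\mathbb R)$ is spanned by integral cycles, so we may take $P$ and $Q$ integral. In the band along $e$ draw $|p_e|$ strands for $P$ and $|q_e|$ strands for $Q$, all parallel and disjoint, directed according to the signs of $p_e$ and $q_e$. Since $\partial P=0$, as many $P$-strands enter each vertex disc as leave it, so they can be joined inside the vertex discs to closed curves representing $[P]$. Do the same for $Q$, in general position. The $P$-curves and the $Q$-curves meet only in vertex discs, with total sign $[P]\cdot[Q]$. Their images under $\iota$ are closed curves in $S^2$, so the total intersection number of the images is $0$. The images meet in the vertex discs, with the same signs as before because $\iota$ preserves orientation, and in the overlap squares. In the square at $v$, the $P$-strands on the first branch cross the $Q$-strands on the second with total sign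 $\varepsilon_vp_eq_{e'}$, and the $P$-strands on the second branch cross the $Q$-strands on the first with total sign $-\varepsilon_vp_{e'}q_e$. This proves the formula; when $e=e'$ the contribution of $v$ is $0$. For capacity one, $|p_eq_{e'}-p_{e'}q_e|\le2$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,>=stealth]
\draw[thick] (0,1)--(0,2) .. controls (0,3.2) and (1.8,3.2) .. (1.8,1.3)
  .. controls (1.8,0.3) and (1,0) .. (0,0)
  .. controls (-0.7,0) and (-1.2,0.4) .. (-1.2,1);
\draw[white,line width=6pt] (0,-0.3)--(0,0.3);
\draw[thick] (0,-0.8)--(0,1);
\draw[thick,->] (0,0.6)--(0,1.1);
\draw[white,line width=6pt] (-0.25,1.99)--(0.3,2);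
\draw[thick] (-1.2,1) .. controls (-1.2,1.6) and (-0.7,2) .. (0,2)--(0.8,2);
\draw[dashed] (0,-0.8) .. controls (0,-1.8) and (2.6,-1.2) .. (2.6,0.6)
  .. controls (2.6,1.6) and (2.2,2) .. (0.8,2);
\draw (1.73,1.905) circle (0.13);
\fill (0,-0.8) circle (0.05); \fill (0.8,2) circle (0.05);
\node at (-0.45,-0.8) {tail}; \node at (0.8,1.72) {head};
\node at (-0.22,0.25) {$x$}; \node at (-0.25,2.25) {$y$};
\node at (0.27,1) {$e_1$}; \node at (1.5,1) {$e_2$};
\node at (-1.45,1) {$e_3$}; \node at (2.85,0.6) {$\delta$};
\end{tikzpicture}
\caption{A knotoid diagram with two positive crossings $x,y$ (solid) and a connecting arc $\delta$ (dashed) that crosses it once. In the virtual closure along $\delta$ the circled point is the only virtual crossing. It lies on the edge $e_2$ and on the edge $e_4$ that runs from $y$ through the head, back along $\delta$, and through the tail to $x$.}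
\label{fig:example}
\end{figure}

\begin{example}\label{ex:two}
Let $K$ be the knotoid of Figure~\ref{fig:example}. Starting at the tail, the diagram passes over at $x$, under at $y$, under at $x$ and over at $y$; both crossings are positive.

\emph{The height is $1$.} The arc $\delta$ shows $h(K)\le1$. For a crossing $z$ of any knotoid diagram, let $\ell_z$ be the loop of the diagram from $z$ back to $z$, and call $z$ \emph{odd} if $\ell_z$ is nonzero in $H_1(S^2\setminus\{\text{tail},\text{head}\};\mathbb Z/2)=\mathbb Z/2$, that is, if a connecting arc crosses $\ell_z$ an odd number of times. The sum $\omega$ of the signs of the odd crossings is a knotoid invariant. Indeed, a move takes place in a disc without endpoints, and changing a loop inside such a disc does not change its class. So the crossings that persist, including the three crossings of an $\Omega_3$ move, keep their sign and parity; the crossing of an $\Omega_1$ move has its loop inside the disc and is not odd; and the two crossings of an $\Omega_2$ move have opposite signs and loops that agree outside the disc. A diagram of height $0$ has no odd crossing, so $\omega=0$ for it. In the figure, $\ell_x=e_1\cup e_2$ and $\ell_y=e_2\cup e_3$ each cross $\delta$ once, so $\omega=2$ and $h(K)=1$.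

\emph{Two flows.} In the closure along $\delta$, the graph $G$ has edges $e_1,e_3$ from $x$ to $y$ and $e_2,e_4$ from $y$ to $x$, so the cycle condition is $p_1+p_3=p_2+p_4$. By Lemma~\ref{lem:intersection}, $[P]\cdot[Q]=\pm(p_2q_4-p_4q_2)$. For $P=e_1+e_2+e_3+e_4$, the knot itself, and $Q=e_2-e_4$ this is $\pm2$, so the bound of the lemma is attained. The two simple loops $e_1+e_2$ and $e_1+e_4$ give only $\pm1$: to use a virtual crossing fully, both flows must run at full capacity on both branches. On the torus $T$ of Section~\ref{subsec:torus}, the curve $c$ crosses only $e_4$ and $d$ crosses only $e_2$. Hence $[P]$ and $[Q]$ have coordinates $(a,b)$ and $(-a,b)$ with $|a|=|b|=1$, and \eqref{eq:coords} again gives $\pm2$. The two computations agree because a neighborhood of $\hat D$ in $T$ is a copy of $R$.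
\end{example}

The example shows what to look for in general. Take a knotoid diagram of minimal height $h$ and a shortest arc $\delta$. A flow of capacity one on $\hat D\subset T$ crosses $c$ on one edge and $d$ at $h$ points, so its class lies in the rectangle $|a|\le1$, $|b|\le h$. By \eqref{eq:coords}, two points of the rectangle have intersection number at most $2h$ in absolute value, and this value is attained at adjacent corners such as
\begin{equation}\label{eq:fg}
f=hc-d,\quad (a,b)=(1,h);\qquad g=-hc-d,\quad (a,b)=(1,-h);\qquad f\cdot g=-2h.
\end{equation}
Theorem~\ref{thm:main} will follow from Lemma~\ref{lem:intersection} once we show that \emph{every} virtual diagram of $\overline v(K)$ carries flows of capacity one that play the roles of $f$ and $g$.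

When does a homology class $\xi$ on a Carter surface contain a flow of capacity one? If $\Gamma$ is an oriented multicurve that crosses the edges of $G$ transversely, then such a flow satisfies $|\xi\cdot[\Gamma]|\le|\Gamma\cap G|$, and linear duality will show that these inequalities suffice. So we need lower bounds for $|\Gamma\cap G|$. This number depends on the diagram, but it counts the points in which the knot meets the annuli $\Gamma\times I$. Allowing all annuli that run from top to bottom turns it into an invariant of the pair.

\section{Vertical systems of annuli}\label{sec:annuli}

Fix a pair $(\Sigma,L)$ and $M=\Sigma\times I$.

\begin{definition}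
A \emph{vertical system} is a disjoint union $A\subset M$ of finitely many oriented properly embedded annuli, transverse to $L$, such that each annulus has one boundary curve on the top, one on the bottom, and a core that is not null-homotopic in $M$. The empty system is allowed. The top curves carry the boundary orientation, and cores and bottom curves are oriented parallel to them. The \emph{class} $[A]\in H_1(\Sigma;\mathbb Z)$ is the class of the top boundary; it equals the class of the bottom boundary, since the two are homologous through $A$. Points of $A\cap L$ are \emph{punctures}. For $\gamma\in H_1(\Sigma;\mathbb Z)$ put
\[
N_{\Sigma,L}(\gamma)=\min\{\,|A\cap L| : A\text{ a vertical system with }[A]=\gamma\,\}.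
\]
\end{definition}

The minimum is taken over a nonempty set: represent $\gamma$ by an embedded oriented multicurve $\Gamma$, discard null-homotopic components, and take $\Gamma\times I$ in general position. We write $N$ when the pair is understood. The empty system gives $N(0)=0$, and reversing orientations gives $N(-\gamma)=N(\gamma)$. An isotopy of $L$ does not change $N$. A homeomorphism of pairs carries one function $N$ to the other, and it preserves the intersection form because it restricts to an orientation-preserving homeomorphism of the tops.

The constructions below sometimes produce top-to-bottom annuli with null-homotopic core. Such an annulus has class $0$, so \emph{discarding} it keeps the class of the system and does not increase the number of punctures.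

\begin{lemma}[Parity]\label{lem:parity}
\begin{enumerate}
\item[(a)] A mod $2$ two-cycle in $M$ that is transverse to $L$ meets $L$ in an even number of points.
\item[(b)] For a vertical system $A$, $|A\cap L|\equiv[A]\cdot[L]\pmod 2$. Hence $N(\gamma)\equiv\gamma\cdot[L]\pmod2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The mod $2$ intersection number with $L$ depends only on the class of the cycle in $H_2(M;\mathbb Z/2)$. This group is generated by the bottom $\Sigma\times0$, which misses $L$.

(b) Let $\Gamma\times1$ be the top boundary of $A$. After a small perturbation of $L$ that keeps $|A\cap L|$, the knot is transverse to $\Gamma\times I$. The mod $2$ boundary of $A+\Gamma\times I$ lies in the bottom and is the sum of two homologous cycles there, so adding a $2$-chain in the bottom gives a two-cycle. By (a), $|A\cap L|\equiv|(\Gamma\times I)\cap L|$, and the right side counts the crossings of $\Gamma$ with the projection of $L$, so it is congruent to $[A]\cdot[L]$.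
\end{proof}

\subsection{Removing trivial intersections}

Let $A,A'$ be vertical systems. A small perturbation that does not change the numbers of punctures makes them transverse with $A\cap A'\cap L=\emptyset$; we always assume this. Then $A\cap A'$ consists of circles and of arcs with ends on the top or bottom. A simple closed curve in an annulus either bounds a disc or is parallel to the core. Since cores are not null-homotopic in $M$, a circle of $A\cap A'$ bounds a disc in $A$ if and only if it is null-homotopic in $M$, if and only if it bounds a disc in $A'$. So each component of $A\cap A'$ is of one of three kinds:
\begin{itemize}
\item a \emph{removable curve}: a null-homotopic circle, or an arc with both ends on the top or both ends on the bottom;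
\item a \emph{top--bottom arc}, with one end on the top and one on the bottom;
\item an \emph{essential circle}, parallel to a core in $A$ and to a core in $A'$.
\end{itemize}
A removable curve $\alpha$ cuts off a unique disc in $A$ and a unique disc in $A'$, called the \emph{discs of $\alpha$}; when $\alpha$ is an arc, the boundary of such a disc is $\alpha$ together with an arc on the top or bottom. Every component of $A\cap A'$ inside a disc $E$ of $\alpha$, other than $\alpha$, is removable, and its disc in the same system is contained in $E\setminus\alpha$. A top--bottom arc and an essential circle cannot lie on the same annulus, since they would intersect.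

The usual innermost-disc exchange has to be run so that punctures do not increase. There are two ways to do this. In general we exchange along a disc with fewest punctures, without control over which system changes. When one system has at most one puncture on each annulus, parity lets us keep that system fixed.

\begin{lemma}\label{lem:clean}
\begin{enumerate}
\item[(a)] $A$ and $A'$ can be replaced by vertical systems, each with no more punctures than before, whose intersection has no removable curve.
\item[(b)] If every component of $A'$ has at most one puncture, this can be done by changing only $A$.
\end{enumerate}
In both cases the number of components of each system and the class of each component do not change.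
\end{lemma}

\begin{proof}
We first describe the exchange move. Let $\alpha$ be removable with discs $E\subset A$ and $E'\subset A'$, and suppose that $E\cap A'=\alpha$ and $|E\cap L|\le|E'\cap L|$. Let $E^+$ be a parallel copy of $E$, close to $E$, on the side of $A$ from which $A'\setminus E'$ approaches $\alpha$. Remove from $A'$ the disc $E'$ together with the thin strip between $\alpha$ and $E^+$, and insert $E^+$. The result is embedded because $E\cap A'=\alpha$. It has no more punctures than $A'$ because $|E^+\cap L|=|E\cap L|\le|E'\cap L|$. It meets $A$ in fewer components, since $\alpha$ disappears and $E^+\cap A=\emptyset$. The modified component is an annulus in which one disc has been replaced by another, and at least one of its two boundary curves is unchanged. So its class is unchanged and its core is still not null-homotopic. The same move applies with the roles of $A$ and $A'$ exchanged. Since the number of components of $A\cap A'$ drops each time, it suffices to find an exchange move whenever a removable curve exists.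

(a) Among all discs of removable curves, in $A$ and in $A'$, choose one with fewest punctures and, among those, with fewest components of $A\cap A'$. Call it $E$ and its curve $\alpha$. Any other intersection component in $E$ would have a disc in $E\setminus\alpha$ with no more punctures and fewer components, so there is none. The other disc of $\alpha$ has at least as many punctures as $E$. So the move applies and changes the system not containing $E$.

(b) Choose a removable curve $\alpha$ whose disc $E'\subset A'$ is innermost, so that $E'\cap A=\alpha$, and let $E\subset A$ be its other disc. If $\alpha$ is a circle, $E\cup E'$ is a sphere. If $\alpha$ is an arc, $E\cup E'$ is a disc whose boundary is a simple closed curve on the top or bottom; this curve is null-homotopic in $M$, hence bounds a disc in the top or bottom, and adding that disc gives a sphere. By Lemma~\ref{lem:parity}(a), $|E\cap L|\equiv|E'\cap L|\pmod 2$. Since $|E'\cap L|\in\{0,1\}$, this gives $|E'\cap L|\le|E\cap L|$, and the move replaces $E$ by a copy of $E'$, changing only $A$.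
\end{proof}

The last inequality is the only place where the hypothesis of (b) enters; parity says nothing against $|E'\cap L|=2$ and $|E\cap L|=0$.

\subsection{Canceling top--bottom arcs}

Call a \emph{rectangle} an embedded disc in $M$ whose boundary consists of an edge on the top, an edge on the bottom, and two top--bottom sides. Cutting an annulus of a vertical system along one or more disjoint top--bottom arcs gives rectangles. Conversely, if finitely many rectangles are glued in pairs along all their sides to an embedded surface, then each component is a cyclic chain in which top edges join top edges and bottom edges join bottom edges, so it is an annulus running from top to bottom. We refer to this as the \emph{rectangle principle}.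

Let $A'$ be a single annulus and suppose that $A\cap A'$ consists of top--bottom arcs. The \emph{sign} of such an arc is the sign of the intersection of the top curve of $A$ with the top curve of $A'$ at its top end. The signs sum to $[A]\cdot[A']$. The arcs are cyclically ordered on $A'$ and cut it into rectangles, which we call \emph{strips}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1,>=stealth]
\draw[->] (-0.9,0)--(2.5,0) node[right] {$A'$};
\draw[thick,->] (0,-1)--(0,1); \draw[thick,->] (1.5,1)--(1.5,-1);
\node at (0.75,0.2) {$R$}; \node at (-0.25,0.2) {$a_1$}; \node at (1.78,0.2) {$a_2$};
\node at (3.7,0) {$\longrightarrow$};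
\begin{scope}[xshift=5.3cm]
\draw[->] (-0.9,0)--(2.5,0) node[right] {$A'$};
\draw[thick,->,rounded corners] (0,-1)--(0,-0.3)--(1.5,-0.3)--(1.5,-1);
\draw[thick,->,rounded corners] (1.5,1)--(1.5,0.3)--(0,0.3)--(0,1);
\end{scope}
\end{tikzpicture}
\caption{Surgery along a strip, seen on the top of $\Sigma\times I$. The system $A$ (thick) crosses the annulus $A'$ (thin) in opposite directions along two top--bottom arcs $a_1,a_2$, which appear as points. It is rerouted along two parallel copies of the strip $R\subset A'$ between them.}
\label{fig:surgery}
\end{figure}

\begin{lemma}\label{lem:strip}
Let $a_1\ne a_2$ be arcs of $A\cap A'$ of opposite signs that bound a strip $R\subset A'$ with $R\cap L=\emptyset$. Then there is a vertical system of class $[A]$, with no more punctures than $A$, whose intersection with $A'$ is a union of arcs of $A\cap A'$ other than $a_1$ and $a_2$.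
\end{lemma}

\begin{proof}
The orientation of $A$ determines a normal direction $\nu$ along $A$, normalized so that on the top the direction of the top curve followed by $\nu$ is a positive frame. Along an arc of $A\cap A'$, $\nu$ singles out one of the two sides of the arc in $A'$, and the sign of the arc is positive exactly when this is the side toward which the top curve of $A'$ runs. That curve enters $R$ through one of $a_1,a_2$ and leaves through the other. As the signs are opposite, $\nu$ points into $R$ along both arcs or out of $R$ along both.

Thicken $R$ to a thin box $[-1,1]\times R$ that misses $L$ and meets $A$ in $[-1,1]\times(a_1\cup a_2)$. Replace these two faces of the box by the faces $\{\pm1\}\times R$, as in Figure~\ref{fig:surgery}. The result is embedded. Since $\nu$ points into the box on both old faces or out of it on both, the normal direction of the rest of $A$ extends over the new faces, pointing out of the box or into it respectively; so the result is coherently oriented. By the rectangle principle its components are top-to-bottom annuli. The top boundary changes by the boundary of the top of the box, so the class is unchanged. The punctures are unchanged, and the new faces miss $A'$. Finally discard components with null-homotopic core.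
\end{proof}

\section{The norm on a torus}\label{sec:torus}

On a torus, disjoint essential simple closed curves are parallel, and their classes are $\pm\gamma_0$ for one primitive class $\gamma_0\ne0$. This makes $N$ homogeneous and subadditive, which is what allows us to compute it from a few values.

\begin{lemma}\label{lem:norm}
Let $(T,L)$ be a pair with $T$ a torus.
\begin{enumerate}
\item[(i)] $N(k\gamma)=|k|N(\gamma)$ for $k\in\mathbb Z$, and for primitive $\gamma_0$ there is a single annulus of class $\gamma_0$ with $N(\gamma_0)$ punctures.
\item[(ii)] $N(\gamma+\gamma')\le N(\gamma)+N(\gamma')$.
\end{enumerate}
\end{lemma}

\begin{proof}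
(i) Let $\gamma_0$ be primitive and let $A$ be a system of class $k\gamma_0$ with $k\ne0$. Its top curves are disjoint and essential, so their classes are $\pm\gamma_1$ with $\gamma_1$ primitive. Their sum is $k\gamma_0\neq0$, so $\gamma_1=\pm\gamma_0$ and there are at least $|k|$ curves. Each component of $A$, suitably oriented, is a system of class $\gamma_0$ and has at least $N(\gamma_0)$ punctures. Hence $N(k\gamma_0)\ge|k|N(\gamma_0)$. Now let $A$ be a minimal system of class $\gamma_0$. Any component has at most $N(\gamma_0)$ punctures, hence exactly $N(\gamma_0)$, and this is the required annulus. Taking $|k|$ parallel copies gives $N(k\gamma_0)\le|k|N(\gamma_0)$. A nonzero class $\gamma$ is $l\gamma_0$ with $\gamma_0$ primitive, and $N(k\gamma)=|kl|N(\gamma_0)=|k|N(\gamma)$. The cases $k=0$ and $\gamma=0$ follow from $N(0)=0$.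

(ii) If $\gamma,\gamma'$ are linearly dependent, they are $l\gamma_0$ and $l'\gamma_0$ for one primitive $\gamma_0$, and the claim follows from (i) and $|l+l'|\le|l|+|l'|$. Otherwise let $\gamma_0,\gamma_0'$ be the independent primitive classes of which they are multiples. Take minimal systems $A,A'$ and apply Lemma~\ref{lem:clean}(a). The components of $A$ have class $\pm\gamma_0$ and those of $A'$ have class $\pm\gamma_0'$. An essential circle of $A\cap A'$ would have both classes, so only top--bottom arcs remain. Near such an arc, $A\cup A'$ is the product of the arc with two oriented segments crossing in a disc. Replace the crossing by its oriented smoothing, in a neighborhood that misses $L$. By the rectangle principle the result is a disjoint union of oriented top-to-bottom annuli. Its top boundary is the oriented smoothing of the two top boundaries, of class $\gamma+\gamma'$, and it has at most $N(\gamma)+N(\gamma')$ punctures. Discard components with null-homotopic core.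
\end{proof}

\section{The norm of a virtual closure}\label{sec:closure}

Let $K$ be a knotoid and $h=h(K)$. Take a diagram $D$ of height $h$ and a simple connecting arc that crosses it $h$ times, form $T,\hat K,c,d$ as in Section~\ref{subsec:torus}, and let $N=N_{T,\hat K}$. The annulus $A_0=c\times I$ has one puncture and $[\hat K]\cdot c=\pm1$, so $N(c)=1$ by Lemma~\ref{lem:parity}(b). The annulus $d\times I$ shows $N(d)\le h$. The geometric heart of the proof is the reverse inequality: an annulus crossing $A_0$ once, however it is embedded, can be straightened to exhibit a connecting arc for some diagram of $K$. The knotoid $K$ is recovered from $(T,\hat K)$ by cutting along $A_0$, which is why $A_0$ must stay fixed and Lemma~\ref{lem:clean}(b) is needed.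

\subsection{Three facts about isotopies}

The first two facts are standard. A \emph{spanning arc} of an annulus is a properly embedded arc joining the two boundary circles.

\begin{lemma}\label{lem:arcs}
Two spanning arcs of an annulus that are homotopic rel endpoints are related by an ambient isotopy fixed on the boundary.
\end{lemma}

\begin{lemma}[Reidemeister's theorem for arcs]\label{lem:reid}
Let $U$ be a compact surface and $k_t$, $t\in[0,1]$, a smooth isotopy of properly embedded arcs in $U\times I$ with endpoints in $\partial U\times\operatorname{int}I$, with interiors in $\operatorname{int}(U\times I)$, and independent of $t$ near the endpoints. If the projections of $k_0$ and $k_1$ to $U$ are generic, then their diagrams are related by isotopies of $U$ rel $\partial U$ and moves $\Omega_1,\Omega_2,\Omega_3$ in $\operatorname{int}U$.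
\end{lemma}

A $3$-manifold is \emph{irreducible} if every embedded $2$-sphere in it bounds a ball. A solid torus is irreducible: in the standard embedding in $\mathbb R^3$, a sphere bounds a ball by Alexander's theorem, and the ball misses the complement of the solid torus, which is connected, unbounded and disjoint from the sphere.

\begin{lemma}\label{lem:discs}
Let $Y$ be an irreducible $3$-manifold and let $\Delta,\Delta'$ be properly embedded discs with $\partial\Delta=\partial\Delta'$. Then an ambient isotopy fixed on $\partial Y$ carries $\Delta$ to $\Delta'$.
\end{lemma}

\begin{proof}
The curve $\partial\Delta$ is two-sided in $\partial Y$ because $\Delta$ is two-sided in $Y$. Tilt $\Delta$ near its boundary toward one side until $\Delta\cap\Delta'=\partial\Delta$ there, and make the interiors transverse; they meet in finitely many circles. Let $E'\subset\Delta'$ be a disc cut off by a circle innermost in $\Delta'$, and $E\subset\Delta$ the disc with $\partial E=\partial E'$. Then $E\cup E'$ is an embedded sphere in $\operatorname{int}Y$, and it bounds a ball in $\operatorname{int}Y$. The set $\Delta\setminus E$ is connected, contains $\partial\Delta\subset\partial Y$, and misses the sphere, so it lies outside the ball. Therefore an isotopy supported near the ball pushes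 $E$ across the ball and slightly beyond $E'$, leaving $\Delta$ embedded and reducing the number of circles. When no circles are left, $\Delta\cup\Delta'$ is a sphere that meets $\partial Y$ in $\partial\Delta$. Attach an external collar to $Y$; the enlarged manifold is homeomorphic to $Y$, so the sphere bounds a ball in it. Each component of the added collar, open along $\partial Y$, is connected, misses the sphere and reaches the new boundary, so it lies outside the ball. Hence the ball lies in $Y$ and meets $\partial Y$ only in $\partial\Delta$. Push $\Delta$ across it to $\Delta'$ rel boundary.
\end{proof}

\subsection{Arcs in the thickened annulus}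

Cutting $T\times I$ along $A_0$ gives the solid torus $Y=S\times I$, in whose boundary lie the two copies $A_\pm=\partial_\pm S\times I$ of $A_0$. Call an embedded arc $k\subset Y$ a \emph{strand} if it runs from a point of $\partial_-S\times\operatorname{int}I$ to a point of $\partial_+S\times\operatorname{int}I$, is transverse to $A_\pm$, and has its interior in $\operatorname{int}Y$. If its projection to $S$ is generic, then the projection, extended by radii of $O_\pm$ to the centers, is a knotoid diagram $D(k)$ in $S^2=O_-\cup S\cup O_+$. The knot $\hat K$ is cut to a strand $k_0$ with $D(k_0)=D$.

An ambient isotopy of $Y$ is \emph{admissible} if it preserves each of $S\times0$, $S\times1$, $A_-$, $A_+$. It may move the ends of a strand around $\partial S$, so Lemma~\ref{lem:reid} does not apply directly. We absorb this motion in the discs $O_\pm$.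

\begin{lemma}\label{lem:admissible}
Let $\varphi_t$ be an admissible isotopy with $\varphi_0=\mathrm{id}$, and let $k$ be a strand such that $k$ and $\varphi_1(k)$ have generic projections. Then $D(k)$ and $D(\varphi_1(k))$ represent the same knotoid.
\end{lemma}

\begin{proof}
Use polar coordinates to identify $O_\pm$ minus its center with $\partial_\pm S\times[0,1)$, the radial coordinate $\rho$ being $0$ on $\partial S$, and let $U=S\cup(\partial S\times[0,\frac34])$. Let $w_\pm\in\partial_\pm S\times\operatorname{int}I$ be the ends of $k$. Each $\varphi_t(k)$ is a strand with ends $\varphi_t(w_\pm)$. Choose a smooth function $\lambda\colon[0,\frac34]\to[0,1]$ with $\lambda=1$ near $0$ and $\lambda=0$ on $[\frac12,\frac34]$. Extend $\varphi_t(k)$ to an arc $\hat k_t\subset U\times I$ by the two paths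
\[
\rho\longmapsto\bigl(\varphi_{t\lambda(\rho)}(w_\pm),\rho\bigr)\in(\partial_\pm S\times\operatorname{int}I)\times[0,\tfrac34].
\]
At $\rho=0$ the path starts at the end $\varphi_t(w_\pm)$ of the strand, and both the strand and the path are transverse to $A_\pm$ there. By compactness there is a neighborhood of $A_\pm$ that, for all $t$, meets $\varphi_t(k)$ only in a radially monotone end segment. In it the corner can be rounded, smoothly in $t$, keeping the arc radially monotone. So $\hat k_t$ is an isotopy of properly embedded arcs in $U\times I$. Over $O_\pm$ the arc $\hat k_t$ is monotone in $\rho$, so it projects to one embedded arc there, and for $\rho\ge\frac12$ it is the radial segment through $w_\pm$, independent of $t$.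

For $t=0,1$ the projection of $\hat k_t$ is generic. Let $D_t$ be the knotoid diagram obtained from it by adding the two fixed radial segments $\rho\ge\frac34$ up to the centers. By Lemma~\ref{lem:reid}, $D_0$ and $D_1$ are related by isotopies and Reidemeister moves supported in $U$, which contains no endpoint. So they represent the same knotoid. Now $D_0=D(k)$, and $D_1$ differs from $D(\varphi_1(k))$ only in $O_\pm$, where it is an arc $\rho\mapsto(\theta_\pm(\rho),\rho)$ with angle $\theta_\pm$ constant near $\rho=0$ and constant for $\rho\ge\frac12$. Lift $\theta_\pm$ to a real-valued function and rotate the circle at level $\rho$ by $\tau(\theta_\pm(0)-\theta_\pm(\rho))$ at time $\tau\in[0,1]$. This is the identity near $\partial O_\pm$ and a rigid rotation near the center, so it is an isotopy of $S^2$ supported in $O_\pm$, and it carries $D_1$ to $D(\varphi_1(k))$.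
\end{proof}

\subsection{Annuli that cross $A_0$ once}

\begin{lemma}\label{lem:height}
If $\gamma\in H_1(T;\mathbb Z)$ and $|\gamma\cdot c|=1$, then $N(\gamma)\ge h$.
\end{lemma}

\begin{proof}
\emph{Reduction to one arc.} The class $\gamma$ is primitive, so by Lemma~\ref{lem:norm}(i) there is a single annulus $A$ of class $\gamma$ with $N(\gamma)$ punctures. Apply Lemma~\ref{lem:clean}(b) with $A'=A_0$, which has one puncture and stays fixed. An essential circle of $A\cap A_0$ would force $\gamma=\pm c$, contrary to $\gamma\cdot c\ne0$. So $A\cap A_0$ consists of top--bottom arcs with signs summing to $\pm1$. Number them $a_1,\dots,a_n$ in cyclic order so that the puncture of $A_0$ lies in the strip from $a_n$ to $a_1$. If $n>1$, the signs are not all equal, since their sum is not $\pm n$. Hence $a_i$ and $a_{i+1}$ have opposite signs for some $i<n$, and the strip between them misses $\hat K$. Apply Lemma~\ref{lem:strip}. The new system has class $\gamma$, so its signs again sum to $\pm1$, and it has fewer arcs. Repeating, we reach a system with at most $N(\gamma)$ punctures that meets $A_0$ in exactly one top--bottom arc $a$. Let $A^*$ be the component containing $a$.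

Cut along $A_0$. Then $A^*$ becomes a disc $\Delta\subset Y$. Since $A^*$ crosses $A_0$ along $a$, the two copies of $a$ are spanning arcs $a_-\subset A_-$ and $a_+\subset A_+$, and the rest of $\partial\Delta$ consists of spanning arcs $\tau_1\subset S\times1$ and $\tau_0\subset S\times0$. The disc $\Delta$ is transverse to $k_0$, meets it in at most $N(\gamma)$ points, and does not contain its ends, because $a\cap\hat K=\emptyset$. We straighten $\Delta$ by three admissible isotopies and keep the names of the objects as they move.

\emph{Step 1: the sides.} Let $u_\pm\in\partial_\pm S$ be the bottom end of $a_\pm$. In the universal cover $\mathbb R\times I$ of $A_\pm$, a lift of $a_\pm$ runs from a point $(u,0)$ to a point $(u',1)$. The twist $(\theta,z)\mapsto(\theta+t(u-u')z,z)$ is an isotopy of $A_\pm$ that fixes the bottom circle. At time $1$ the lift runs from $(u,0)$ to $(u,1)$, so $a_\pm$ is homotopic rel endpoints to $u_\pm\times I$, and Lemma~\ref{lem:arcs} moves it to $u_\pm\times I$. Let $\psi_t$ be the resulting isotopy of $A_\pm$; it preserves the top and bottom circles. On a collar $A_\pm\times[0,1]$ coming from a collar of $\partial_\pm S$ in $S$, apply $\psi_{t\mu(s)}$ at depth $s$, where $\mu$ decreases from $1$ near $s=0$ to $0$ near $s=1$. This is an admissible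 isotopy of $Y$, after which $a_\pm=u_\pm\times I$.

\emph{Step 2: the top.} Let $\sigma,\sigma'\subset S$ be the projections of $\tau_0,\tau_1$; both run from $u_-$ to $u_+$. The loop $\partial\Delta$ is null-homotopic in $Y$ and projects to $\sigma$ followed by the reverse of $\sigma'$, so $\sigma$ and $\sigma'$ are homotopic rel endpoints. By Lemma~\ref{lem:arcs}, an isotopy $\chi_t$ of $S$ fixed on $\partial S$ carries $\sigma'$ to $\sigma$. The isotopy $(x,z)\mapsto(\chi_{t\mu(1-z)}(x),z)$ of $Y$ is fixed on $A_\pm$ and on $S\times0$, and it carries $\tau_1$ to $\sigma\times1$.

\emph{Step 3: the interior.} Now $\partial\Delta=\partial(\sigma\times I)$, and Lemma~\ref{lem:discs} gives an isotopy fixed on $\partial Y$ that carries $\Delta$ to $\sigma\times I$.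

\emph{Conclusion.} The image $k_1$ of $k_0$ under the combined isotopy meets $\sigma\times I$ transversely in at most $N(\gamma)$ points, and its ends do not lie over $u_\pm$. A small further isotopy supported in $\operatorname{int}Y$ keeps these properties, makes the projection generic, and moves its double points off $\sigma$. By Lemma~\ref{lem:admissible}, $D(k_1)$ is a diagram of $K$. Extend $\sigma$ by the radii of $O_\pm$ through $u_\pm$, which differ from the radii used by $D(k_1)$. This is a connecting arc for $D(k_1)$ with at most $N(\gamma)$ crossings, so $h\le N(\gamma)$.
\end{proof}

\begin{proposition}\label{prop:norm}
$N(mc+nd)=|m|+h|n|$ for all $m,n\in\mathbb Z$.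
\end{proposition}

\begin{proof}
We know $N(c)=1$, and $N(d)=h$ by Lemma~\ref{lem:height} and $N(d)\le h$. Lemma~\ref{lem:norm} gives the upper bound. For the lower bound, Lemma~\ref{lem:height} gives $N(d\pm c)\ge h$. By Lemma~\ref{lem:parity}(b), $N$ is additive mod $2$, so $N(d\pm c)\equiv h+1$, and therefore $N(d\pm c)\ge h+1$.

Let $\gamma=mc+nd$. Replacing $\gamma$ by $-\gamma$ we may assume $n\ge0$. Put $c'=\pm c$ and $l=|m|$ with $mc=lc'$, so that $\gamma=lc'+nd$, $N(c')=1$ and $N(d+c')\ge h+1$. If $l\le n$, then $n(d+c')=\gamma+(n-l)c'$, and Lemma~\ref{lem:norm} gives
\[
n(h+1)\le N(\gamma)+(n-l),\qquad\text{so}\quad N(\gamma)\ge l+hn.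
\]
If $l\ge n$, then $l(d+c')=\gamma+(l-n)d$, and
\[
l(h+1)\le N(\gamma)+(l-n)h,\qquad\text{so}\quad N(\gamma)\ge l+hn. \qedhere
\]
\end{proof}

\begin{remark}
The gain of $1$ from parity is worth a factor of $2$ in the theorem. For $h\ge1$ the function $N'(mc+nd)=\max(|m|,h|n|)$ is homogeneous and subadditive, has $N'(c)=1$ and $N'(d)=h$, and satisfies the bound of Lemma~\ref{lem:height}. But a class with coordinates $(a,b)$ has $|am+bn|\le N'(mc+nd)$ for all $m,n$ only if $|a|+|b|/h\le1$, as one sees from $(m,n)=(\pm h,\pm1)$. Two such classes satisfy $|ab'-a'b|\le h(|a|+|b|/h)(|a'|+|b'|/h)\le h$, and Proposition~\ref{prop:dual} below would give only $h/2$ virtual crossings.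
\end{remark}

\begin{corollary}\label{cor:irred}
If $h\ge1$, then $(T,\hat K)$ is the irreducible representative of $\overline v(K)$.
\end{corollary}

\begin{proof}
An annulus isotopic to $\beta\times I$ with $\beta$ essential and missing $\hat K$ would be a vertical system without punctures and of class $[\beta]\ne0$. By Proposition~\ref{prop:norm}, $N$ is positive on nonzero classes when $h\ge1$. Apply Lemma~\ref{lem:nonsep}(c).
\end{proof}

For $h=0$ we have $N(d)=0$, and the pair destabilizes along $d\times I$ to a pair of genus $0$.

\section{Destabilization does not increase the norm}\label{sec:destab}

An arbitrary diagram of $\overline v(K)$ lives on its own Carter surface, possibly of high genus. By Theorem~\ref{thm:kup} it is connected to $(T,\hat K)$ by destabilizations alone, and we want to pull the lower bound for $N$ back along them. A system whose class has nonzero intersection number with the core of the destabilizing annulus cannot be made disjoint from it and does not survive the cut. So the bound is available only on a subgroup of $H_1$, and we must check that this subgroup still determines the intersection number of the two flows.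

Let $B=\beta\times I$ be a destabilizing annulus for $(\Sigma,L)$ with $\beta$ nonseparating, and let $(\Sigma',L')$ be the resulting pair. Orient $\beta$ and put $\beta^\perp=\{\gamma\in H_1(\Sigma;\mathbb Z):\gamma\cdot\beta=0\}$. Consider the exact sequence
\[
H_2(\Sigma,\Sigma\setminus\beta)\to H_1(\Sigma\setminus\beta)\to H_1(\Sigma)\to H_1(\Sigma,\Sigma\setminus\beta).
\]
By excision the relative groups are those of an annular neighborhood of $\beta$ relative to its boundary, so both are $\mathbb Z$. The last map is $\gamma\mapsto\pm\gamma\cdot\beta$. The first map sends a generator to $\beta_+-\beta_-$, the difference of the two parallel push-offs of $\beta$. This difference bounds the complement of the annular neighborhood, so it vanishes in $H_1(\Sigma\setminus\beta)$. Hence inclusion induces an isomorphism $H_1(\Sigma\setminus\beta)\cong\beta^\perp$. Capping with two discs adds two $2$-cells along $\beta_\pm$, so the inclusion $\Sigma\setminus\beta\subset\Sigma'$ induces a surjection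
\[
r\colon\beta^\perp\to H_1(\Sigma';\mathbb Z),\qquad\ker r=\langle\beta\rangle .
\]
It preserves intersection numbers, because two cycles in $\Sigma\setminus\beta$ have the same intersection points and signs in $\Sigma$ and in $\Sigma'$. Tensoring with $\mathbb R$ gives a surjection from the real orthogonal complement of $\beta$ onto $H_1(\Sigma';\mathbb R)$ with the same property, again written $r$.

\begin{lemma}\label{lem:monotone}
$N_{\Sigma',L'}(r(\gamma))\le N_{\Sigma,L}(\gamma)$ for $\gamma\in\beta^\perp$.
\end{lemma}

\begin{proof}
Take a minimal system $A$ of class $\gamma$ and apply Lemma~\ref{lem:clean}(b) with $A'=B$, a vertical system without punctures. A component of $A$ that contains an essential circle of $A\cap B$ has class $\pm\beta$. Delete all such components. The class of $A$ changes by an element of $\ker r$, so it stays in $\beta^\perp$ and keeps its image $r(\gamma)$. Now $A\cap B$ consists of top--bottom arcs with signs summing to $[A]\cdot\beta=0$. If there are arcs, both signs occur, so two arcs adjacent on $B$ have opposite signs, and the strip between them misses $L$ because $B$ does. Apply Lemma~\ref{lem:strip} and repeat until $A\cap B=\emptyset$. Then $A\subset(\Sigma\setminus\beta)\times I\subset\Sigma'\times I$ has class $r(\gamma)$ in $\Sigma'$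 and at most $N_{\Sigma,L}(\gamma)$ punctures. Discard the components whose core has become null-homotopic in $\Sigma'\times I$.
\end{proof}

Consider a sequence of such destabilizations $\Sigma=\Sigma_0\to\Sigma_1\to\dots\to\Sigma_k$, $k\ge0$, with cores $\beta_i\subset\Sigma_{i-1}$ and maps $r_i$; isotopies of the knot between the steps change nothing below. Let $W\subset H_1(\Sigma;\mathbb R)$ be the subspace on which $r=r_k\cdots r_1$ is defined, that is, the set of $\gamma$ with
\[
\gamma\cdot\beta_1=0,\quad r_1(\gamma)\cdot\beta_2=0,\quad\dots,\quad r_{k-1}\cdots r_1(\gamma)\cdot\beta_k=0 .
\]
Each $r_i$ takes integral classes to integral classes, so these equations are rational and $W$ is a rational subspace. For an integral class $\gamma\in W$, Lemma~\ref{lem:monotone} applies at each step and gives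
\begin{equation}\label{eq:monotone}
N_{\Sigma_k}(r(\gamma))\le N_\Sigma(\gamma).
\end{equation}

\begin{lemma}\label{lem:pairing}
Let $\xi,\eta\in H_1(\Sigma;\mathbb R)$ and $f,g\in H_1(\Sigma_k;\mathbb R)$ satisfy $\xi\cdot\gamma=f\cdot r(\gamma)$ and $\eta\cdot\gamma=g\cdot r(\gamma)$ for all $\gamma\in W$. Then $\xi\cdot\eta=f\cdot g$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$, $W$ is the whole space and $r$ is the identity, so $\xi=f$ and $\eta=g$ by nondegeneracy of the intersection form. Let $k\ge1$. Since $\beta_1\cdot\beta_1=0$ and $r_1(\beta_1)=0$, we have $\beta_1\in W$ and $r(\beta_1)=0$. The hypothesis gives $\xi\cdot\beta_1=\eta\cdot\beta_1=0$. So $r_1(\xi)$ and $r_1(\eta)$ are defined, and $\xi\cdot\eta=r_1(\xi)\cdot r_1(\eta)$. Let $W'\subset H_1(\Sigma_1;\mathbb R)$ and $r'=r_k\cdots r_2$ belong to the remaining sequence. Given $\gamma_1\in W'$, choose $\gamma$ orthogonal to $\beta_1$ with $r_1(\gamma)=\gamma_1$. Then $\gamma\in W$ and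
\[
r_1(\xi)\cdot\gamma_1=r_1(\xi)\cdot r_1(\gamma)=\xi\cdot\gamma=f\cdot r(\gamma)=f\cdot r'(\gamma_1),
\]
and the same computation with $\eta,g$ in place of $\xi,f$ gives $r_1(\eta)\cdot\gamma_1=g\cdot r'(\gamma_1)$. By induction $r_1(\xi)\cdot r_1(\eta)=f\cdot g$.
\end{proof}

\section{Duality and the proof of the theorem}\label{sec:duality}

Let $D$ be a virtual diagram with a real crossing, $G$ its graph, $\Sigma$ its Carter surface, and $L\subset\Sigma\times I$ the lift of the diagram. Since the faces are discs, $G$ is the $1$-skeleton of a cell structure on $\Sigma$. Let $B^1\subset Z^1\subset C^1$ be the real cellular coboundaries, cocycles and cochains. A cochain $\varphi$ is a family of numbers $\varphi_e$, with $\varphi(P)=\sum\varphi_ep_e$, and we put $\|\varphi\|_1=\sum_e|\varphi_e|$. A cocycle vanishes on boundaries, so it defines a functional on $H_1(\Sigma;\mathbb R)$, and by nondegeneracy there is a unique class $\gamma_\varphi\in H_1(\Sigma;\mathbb R)$ with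
\begin{equation}\label{eq:gammaphi}
\varphi(P)=[P]\cdot\gamma_\varphi\qquad\text{for all }P\in Z_1(G;\mathbb R).
\end{equation}
The map $\varphi\mapsto\gamma_\varphi$ is linear. It is onto because every functional on $H_1(\Sigma;\mathbb R)$ comes from a cocycle, and it vanishes on $B^1$. An integral cocycle should be read as a record of how often a multicurve crosses each edge.

\begin{lemma}\label{lem:cocycle}
If $\varphi\in Z^1$ is integral, then $\gamma_\varphi$ is integral and $N_{\Sigma,L}(\gamma_\varphi)\le\|\varphi\|_1$.
\end{lemma}

\begin{proof}
Mark $|\varphi_e|$ interior points on each edge $e$. Each is to be crossed from the right of $e$ to the left if $\varphi_e>0$, and from left to right if $\varphi_e<0$. Let $F$ be a face, viewed as a closed disc with the boundary orientation. Where $\partial F$ runs along $e$ in the direction of $e$, the face lies to the left, and the marked points contribute $\varphi_e$ to the number of incoming minus outgoing points; where it runs against $e$, they contribute $-\varphi_e$. The total is $\varphi(\partial F)=0$. So the circle $\partial F$ carries equally many incoming and outgoing points. If there are any, some incoming point is adjacent to an outgoing one; join them by an arc close to the boundary, ignore them, and continue. This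 joins the points in pairs by disjoint oriented arcs in $F$. The arcs in all faces form an embedded oriented multicurve $\Gamma$ that crosses $e$ with total sign $\varphi_e$. Hence $[P]\cdot[\Gamma]=\sum p_e\varphi_e$ for every flow $P$, and $[\Gamma]=\gamma_\varphi$ by uniqueness. The multicurve meets $G$ in $\|\varphi\|_1$ points, none of them a vertex. After null-homotopic components are discarded, $\Gamma\times I$ is a vertical system of class $\gamma_\varphi$ with at most $\|\varphi\|_1$ punctures.
\end{proof}

We use the Hahn--Banach theorem in finite dimensions: a linear functional $\Lambda$ on a subspace $V$ of a normed space with $|\Lambda(\varphi)|\le\|\varphi\|$ on $V$ extends to the whole space with the same bound.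

\begin{proposition}\label{prop:dual}
Let $\kappa$ be a virtual knot whose irreducible representative is $(T,L_T)$ with $T$ a torus, and let $N=N_{T,L_T}$. Let $f,g\in H_1(T;\mathbb R)$ satisfy $|f\cdot\gamma|\le N(\gamma)$ and $|g\cdot\gamma|\le N(\gamma)$ for all $\gamma\in H_1(T;\mathbb Z)$. Then every virtual diagram of $\kappa$ has at least $\frac12|f\cdot g|$ virtual crossings.
\end{proposition}

\begin{proof}
Let $D$ be a diagram of $\kappa$. It has a real crossing, for otherwise $\kappa$ is trivial and its irreducible representative has genus $0$ by Lemma~\ref{lem:nonsep}(a), contrary to Theorem~\ref{thm:kup}. Let $G,\Sigma,L$ be as above. By Lemma~\ref{lem:nonsep}(b), a sequence of nonseparating destabilizations leads from $(\Sigma,L)$ to a pair homeomorphic to $(T,L_T)$. We identify the two by the homeomorphism, which respects $N$ and the intersection form. Let $W$ and $r$ be as in Section~\ref{sec:destab}, and put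
\[
V=\{\varphi\in Z^1:\gamma_\varphi\in W\},\qquad\Lambda(\varphi)=f\cdot r(\gamma_\varphi)\quad(\varphi\in V).
\]
Then $B^1\subset V$ and $\Lambda$ vanishes on $B^1$.

We claim that $|\Lambda(\varphi)|\le\|\varphi\|_1$ on $V$. The space $Z^1$ is defined by integral equations, the map $\varphi\mapsto\gamma_\varphi$ takes integral cocycles to integral classes by Lemma~\ref{lem:cocycle}, and $W$ is rational. So $V$ is a rational subspace of $C^1$, and its rational points are dense in it. Both sides of the claim are continuous and homogeneous, so it suffices to treat integral $\varphi\in V$. Then $\gamma_\varphi$ is an integral class in $W$, and the hypothesis on $f$, inequality \eqref{eq:monotone} and Lemma~\ref{lem:cocycle} give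
\[
|f\cdot r(\gamma_\varphi)|\le N(r(\gamma_\varphi))\le N_{\Sigma,L}(\gamma_\varphi)\le\|\varphi\|_1 .
\]

Extend $\Lambda$ to $C^1$ with the same bound. A functional on $C^1$ is evaluation on a chain $P=\sum p_e\,e$, and testing the bound on the cochain dual to $e$ gives $|p_e|\le1$. For every $0$-cochain $\psi$, the number $\psi(\partial P)$ is the value of the coboundary of $\psi$ on $P$, which is $0$ because $\Lambda$ vanishes on $B^1$. So $\partial P=0$, and $P$ is a flow of capacity one. Given $\gamma\in W$, choose $\varphi\in Z^1$ with $\gamma_\varphi=\gamma$. Then $\varphi\in V$, and \eqref{eq:gammaphi} gives $[P]\cdot\gamma=\varphi(P)=f\cdot r(\gamma)$. The same construction applied to $g$ gives a flow $Q$ of capacity one with $[Q]\cdot\gamma=g\cdot r(\gamma)$ on $W$. By Lemma~\ref{lem:pairing}, $[P]\cdot[Q]=f\cdot g$, and Lemma~\ref{lem:intersection} completes the proof.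
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:upper} it suffices to prove $\operatorname{vc}(\overline v(K))\ge h$ for $h=h(K)\ge1$. Let $T,\hat K,c,d,N$ be as in Section~\ref{sec:closure}. By Corollary~\ref{cor:irred}, $(T,\hat K)$ is the irreducible representative of $\overline v(K)$. Take the classes $f=hc-d$ and $g=-hc-d$ of \eqref{eq:fg}. For $\gamma=mc+nd$, formula \eqref{eq:coords} gives
\[
f\cdot\gamma=m+hn,\qquad g\cdot\gamma=m-hn,
\]
and both are bounded in absolute value by $|m|+h|n|$, which is $N(\gamma)$ by Proposition~\ref{prop:norm}. Since $f\cdot g=-2h$, Proposition~\ref{prop:dual} shows that every virtual diagram of $\overline v(K)$ has at least $h$ virtual crossings.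
\end{proof}

\begin{thebibliography}{9}

\bibitem{CKS}
Carter, Kamada, and Saito, J. Knot Theory Ramifications \textbf{11} (2002).

\bibitem{KK}
N.~Kamada and S.~Kamada, J. Knot Theory Ramifications \textbf{9} (2000).

\bibitem{Kup}
Kuperberg, \emph{What is a virtual link?}, Algebr. Geom. Topol. \textbf{3} (2003).

\bibitem{Parity}
\emph{Parity in Knotoids},
\texttt{http://nesligugumcu.weebly.com/\allowbreak uploads/\allowbreak 9/9/5/3/\allowbreak 99533106/\allowbreak parity.pdf}

\end{thebibliography}
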